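\title{The product replacement chain on $\mathbb{Z}/r\mathbb{Z}$ mixes in $O(n\log n\log r)$ steps}

\begin{abstract}
The product replacement chain on generating $n$-tuples of $\mathbb Z/r\mathbb Z$ picks two coordinates at random and adds one of them to the other, or subtracts it. We prove that its mixing time is at most $Cn\log n\log r$ for all $n\ge2$ and $r\ge3$. This confirms the conjectured bound $(\log r)^a\,n\log n$ with $a=1$, and we show that no smaller exponent is possible. We also prove the lower bound $n(\log n+2\log r-10)$, and we show that the mixing time has order $n\log(nr)$ when $n\ge(\log r)^{1+\delta}$ or $n$ is bounded, and has this order up to a factor $O(\log\log r)$ in general. The proof combines spectral gaps for $SL_n(\mathbb Z)$ with an entropy argument that works on three coordinates at a time and on each prime factor of $r$ separately.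
\end{abstract}

\section{Introduction}

\subsection{The chain and the conjecture}

Let $G$ be a finite nontrivial group, let $n\ge2$, and let $\Sigma_n(G)$ be the set of $n$-tuples $x=(x_1,\dots,x_n)\in G^n$ whose entries generate $G$. The \emph{product replacement chain} moves on $\Sigma_n(G)$ as follows: choose an ordered pair $(u,v)$ of distinct coordinates and a sign $\varepsilon=\pm1$ uniformly at random, and replace $x_u$ by $x_ux_v^{\varepsilon}$, leaving the other coordinates unchanged. A move does not change the subgroup generated by the entries, and it is undone by the move with the same pair and the opposite sign. Hence the transition kernel $P$ is symmetric and the uniform distribution is stationary. How many steps does the chain need to forget its starting tuple?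

We answer this for $G=\mathbb Z/r=\mathbb Z/r\mathbb Z$ with $r\ge3$, written additively, so that a move is $x_u\mapsto x_u\pm x_v$. Logarithms are natural; note that $\log r>1$ and $\log\log r>0$. Put $\Sigma=\Sigma_n(\mathbb Z/r)$ and let $\mu_\Sigma$ be the uniform distribution on $\Sigma$; the chain is irreducible on $\Sigma$ (Lemma~\ref{lem:trans}). Let $P^\ell_x$ be the law of the chain after $\ell$ steps from $x$, and let $H^x_t=e^{-t(I-P)}(x,\cdot)=\sum_{j\ge0}e^{-t}\frac{t^j}{j!}P^j_x$ be the law of the continuous-time chain, that is, of the chain run for a Poisson number of steps with mean $t$. With the total variation distance $\|\nu-\nu'\|_{\mathrm{TV}}=\max_B|\nu(B)-\nu'(B)|=\frac12\sum_x|\nu(x)-\nu'(x)|$, define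
\[
d(\ell)=\max_{x\in\Sigma}\|P^\ell_x-\mu_\Sigma\|_{\mathrm{TV}},\qquad t_{\mathrm{mix}}=\min\{\ell:\ d(\ell)\le\tfrac14\}.
\]

Let $k$ be the number of distinct primes dividing $r$. The following bounds are Theorem~7.2 of \cite{WGS}; in each of them $A$ is a universal constant, and $x\in\Sigma$ and $c>0$ are arbitrary.
\begin{itemize}
\item[(1)] If $n\ge\max(2k,2)$, then $\|P^\ell_x-\mu_\Sigma\|_{\mathrm{TV}}\le2e^{-c}$ for all $\ell\ge A(nr)^2[(\log r)(\log\log r^n)+c]$.
\item[(2)] If $n=k+2$, then $\|H^x_t-\mu_\Sigma\|_{\mathrm{TV}}\le e^{1-c}$ for all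
\[t\ge Ar^2(\log r)^4(\log\log r)^2\big((\log r)(\log\log r)+c\big).\]
\end{itemize}
The problem that we solve comes from the same work.

\medskip\noindent\textbf{Conjecture} (\cite{WGS}). \emph{There is $a>0$ such that for every $c>0$ there is a constant $A$, independent of $r$, $n$ and $x$, with the following property. In case \textup{(1)}, $\|P^\ell_x-\mu_\Sigma\|_{\mathrm{TV}}\le2e^{-c}$ for all $\ell\ge A(\log r)^a\,n\log n$. In case \textup{(2)}, $\|H^x_t-\mu_\Sigma\|_{\mathrm{TV}}\le e^{1-c}$ for all $t\ge A(\log r)^a\,n\log n$.}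
\medskip

Why should a power of $\log r$ replace $r^2$? If $x_v$ were frozen at a generator, the moves $x_u\mapsto x_u\pm x_v$ would form the simple random walk on a cycle of length $r$, whose second eigenvalue $\cos(2\pi/r)$ is within $O(r^{-2})$ of $1$. But $x_v$ is not frozen, and entries can grow exponentially: for $n=2$, alternate additions give $(1,0)\to(1,1)\to(2,1)\to(2,3)\to(5,3)\to\cdots$. So about $\log r$ steps may suffice for $n=2$, and fewer cannot, because $\ell$ steps lead to at most $4^\ell$ of the more than $r^2/2$ generating pairs (see \eqref{eq:muSigma}). For general $n$, run the moves on $\mathbb Z^n$ from $(1,0,\dots,0)$. The expected squared Euclidean norm grows by the exact factor $1+\frac1n$ per step (Section~\ref{sec:lower}), and it must reach order $nr^2$ before the tuple can look uniform modulo $r$. This suggests that the mixing time has order $n\log(nr)=n(\log n+\log r)$, which is at most a constant times $n\log n\log r$.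

\subsection{Results}

\begin{theorem}\label{thm:upper}
There is an absolute constant $C_0$ with $t_{\mathrm{mix}}\le C_0\,n\log n\log r$ for all $n\ge2$, $r\ge3$. There is an absolute constant $A$ such that for all $n\ge2$, $r\ge3$, $x\in\Sigma$ and $c>0$,
\begin{align*}
\|P^\ell_x-\mu_\Sigma\|_{\mathrm{TV}}&\le e^{-c}\quad\text{for all }\ell\ge A(1+c)\,n\log n\log r,\\
\|H^x_t-\mu_\Sigma\|_{\mathrm{TV}}&\le e^{-c}\quad\text{for all }t\ge A(1+c)\,n\log n\log r.
\end{align*}
\end{theorem}

Since $e^{-c}\le2e^{-c}$ and $e^{-c}\le e^{1-c}$, the conjecture holds in both cases, with $a=1$ and the constant $A(1+c)$. The hypotheses $n\ge\max(2k,2)$ and $n=k+2$ are not needed.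

\begin{theorem}\label{thm:lower}
For all $n\ge2$, $r\ge3$ we have $t_{\mathrm{mix}}\ge n(\log n+2\log r-10)$. More precisely, from $x=(1,0,\dots,0)$ the distance to $\mu_\Sigma$ is at least $0.29$ at every discrete or continuous time that is at most $n(\log n+2\log r-10)$. Hence no $a<1$ works in the conjecture, in case \textup{(1)} or in case \textup{(2)}.
\end{theorem}

\begin{theorem}\label{thm:sharp}
For each $\delta>0$ there is $C_\delta$ such that $t_{\mathrm{mix}}\le C_\delta\,n(\log n+\log r)$ whenever $n\ge(\log r)^{1+\delta}$. Consequently there are absolute constants $c_1,C>0$ such that for all $n\ge2$, $r\ge3$,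
\[
c_1\,n\log(nr)\ \le\ t_{\mathrm{mix}}\ \le\ C\,n\log(nr)\cdot\max(1,\log\log r),
\]
and the factor $\max(1,\log\log r)$ can be dropped if $n\ge(\log r)^{1+\delta}$ or if $n\le N$, with $C$ replaced by a constant depending on $\delta$ or on $N$, respectively.
\end{theorem}

So the guessed order $n\log(nr)$ is established except in an intermediate range of $n$, where the bounds match up to a factor $O(\log\log r)$. We do not claim that this factor can be removed there.

\subsection{The method}

The moves are the elementary matrices that generate $SL_n(\mathbb Z)$. Kassabov's bound for the Kazhdan constant of this group, and Selberg's theorem when $n=2$, give a spectral gap of order $1/n$, uniformly in $r$ (Section~\ref{sec:gap}). A gap $\gamma$ mixes a start whose density is bounded by $M$ in about $\gamma^{-1}\log M$ steps. A point mass has $\log M\approx n\log r$, so the gap alone gives $n^2\log r$. To save the factor $n/\log n$ we first bring $\log M$ down to $O(\log r)$ by following the relative entropy of the law of the chain,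 which starts at $n\log r$ and, as we show, contracts by a factor $1-c/(n\log r)$ per step (Sections~\ref{sec:ent} and~\ref{sec:step}). The contraction needs, for each prime $p\mid r$, a positive fraction of coordinates not divisible by $p$; this holds with high probability after a burn-in of $O(n\log(nr))$ steps (Section~\ref{sec:burn}). Section~\ref{sec:upper} assembles the proof of Theorem~\ref{thm:upper}, and Section~\ref{sec:sharp} improves the rate of contraction when $n$ is large compared with $\log r$.

\subsection{Conventions}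

The letter $C$ denotes an absolute constant that may change from line to line, and $\operatorname{Avg}$ denotes a uniform average over the indicated indices. Let $\Omega=(\mathbb Z/r)^n$ with the uniform probability measure $\mu$. Each move is a bijection of $\Omega$, so $P$ extends to a symmetric kernel on $\Omega$, acting on functions by $Pf(x)=\sum_yP(x,y)f(y)$. The advantage of $\Omega$ over $\Sigma$ is that it is a product space, and little is lost: a tuple generates $\mathbb Z/r$ exactly when, for each prime $p\mid r$, some entry is not divisible by $p$, and the reductions modulo distinct primes are independent under $\mu$ by the Chinese remainder theorem, so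
\begin{equation}\label{eq:muSigma}
\mu(\Sigma)=\prod_{p\mid r}(1-p^{-n})\ \ge\ \prod_{p}(1-p^{-2})=\frac6{\pi^2}.
\end{equation}
We write $X_\ell$ for the chain and $f_\ell$ for the density of the law of $X_\ell$ with respect to $\mu$. By symmetry of $P$, $f_{\ell+1}=Pf_\ell$. For $u\in[n]=\{1,\dots,n\}$ we write $x_{-u}=(x_w)_{w\ne u}$, and a \emph{$u$-fiber} is the set of $r$ points of $\Omega$ with a given $x_{-u}$.

\section{The lower bound}\label{sec:lower}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Run the same random moves on $\mathbb Z^n$ from $\tilde X_0=(1,0,\dots,0)$, so that $X_\ell$ is the reduction of $\tilde X_\ell$. The average of $(\tilde x_u\pm\tilde x_v)^2$ over the sign is $\tilde x_u^2+\tilde x_v^2$. So one step increases $\|\tilde x\|^2=\sum_v\tilde x_v^2$ on average by $\operatorname{Avg}_v\tilde x_v^2=\|\tilde x\|^2/n$, and $\mathbb E\|\tilde X_\ell\|^2=(1+\frac1n)^\ell\le e^{\ell/n}$. In continuous time the number of steps $N_t$ is Poisson with mean $t$, and $\mathbb E(1+\frac1n)^{N_t}=e^{t/n}$.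

For $y\in\mathbb Z/r$ let $|y|_r$ be the distance from a lift of $y$ to $r\mathbb Z$, and let $\mathcal N(x)=\sum_v|x_v|_r^2$, so that $\mathcal N(X_\ell)\le\|\tilde X_\ell\|^2$. Put $B=\{x:\mathcal N(x)>nr^2/1024\}$. At a time at most $n(\log n+2\log r-10)$ the expectation above is at most $nr^2e^{-10}$, so by Markov's inequality the chain lies in $B$ with probability at most $1024e^{-10}<0.05$.

It remains to show that $\mu_\Sigma(B)\ge0.34$. Let $Z(x)$ be the number of $v$ with $|x_v|_r\le r/8$. The proportion of residues $y$ with $|y|_r\le r/8$ is $(2\lfloor r/8\rfloor+1)/r$, which is at most $\frac14+\frac1r\le\frac38$ for $r\ge8$ and equals $\frac1r\le\frac13$ for $3\le r<8$. By \eqref{eq:muSigma} the mean of $Z$ under $\mu_\Sigma$ is at most $\frac{\pi^2}6\cdot\frac38n$, so $\mu_\Sigma(Z\ge\frac{15}{16}n)\le\frac{\pi^2}6\cdot\frac38\cdot\frac{16}{15}<0.66$. If $Z<\frac{15}{16}n$, then more than $n/16$ coordinates have $|x_v|_r>r/8$, so $\mathcal N>\frac n{16}\cdot\frac{r^2}{64}$ and $x\in B$. Thus the distance is at least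 $0.34-0.05=0.29>\frac14$, which also gives the bound on $t_{\mathrm{mix}}$.

Now let $a<1$ and let $r$ be prime, so $k=1$. Take $n=2$, $c=2$ in case (1) and $n=3$, $c=3$ in case (2); then $2e^{-c}<0.29$ and $e^{1-c}<0.29$, respectively. For any fixed $A$ and large $r$, the time $\lceil A(\log r)^an\log n\rceil$ is below $n(\log n+2\log r-10)$, so the distance at that time is at least $0.29$, and the conjectured inequality fails.
\end{proof}

\section{Spectral gaps}\label{sec:gap}

For $u\ne v$ let $E_{uv}=I+e_{uv}$, where $e_{uv}$ is the matrix unit, and let $S_n=\{E_{uv}^{\pm1}:u\ne v\}$. These $2n(n-1)$ matrices generate $SL_n(\mathbb Z)$, and the move $x_u\mapsto x_u\pm x_v$ is $x\mapsto E_{uv}^{\pm1}x$.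

\begin{lemma}\label{lem:trans}
For $n\ge2$, any point of $\Sigma$ can be carried to $(1,0,\dots,0)$ by a sequence of moves. Hence $SL_n(\mathbb Z)$ acts transitively on $\Sigma$.
\end{lemma}

\begin{proof}
Represent the entries of $x\in\Sigma$ by integers in $[0,r)$. While two entries are positive, subtract the smaller from the larger (either one from the other if they are equal). The sum decreases, so we reach a tuple with a single nonzero entry $x_i=y$, and $y$ generates $\mathbb Z/r$. Take $j\ne i$. Adding $x_i$ to $x_j$ a suitable number of times makes $x_j=1$, and subtracting $x_j$ from $x_i$ exactly $y$ times makes $x_i=0$. So we reach the basis vector $e_j$ for any $j\ne i$. If $i\ne1$ take $j=1$; if $i=1$, go to $e_2$ and repeat.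
\end{proof}

A unitary representation $\rho$ of a group is a homomorphism to the unitary operators of a Hilbert space; a vector $w$ is \emph{invariant} if $\rho(g)w=w$ for all $g$. We use two published results, which say that in the absence of invariant vectors some generator moves every vector by a definite amount.

\begin{theorem}[Kassabov \cite{Kas}]\label{thm:K}
Let $n\ge3$ and $\varepsilon_n=(42\sqrt n+860)^{-1}$. If a unitary representation $\rho$ of $SL_n(\mathbb Z)$ has no nonzero invariant vector, then $\max_{s\in S_n}\|\rho(s)w-w\|\ge\varepsilon_n\|w\|$ for every $w$.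
\end{theorem}

\begin{theorem}[Selberg's theorem in the form of property $(\tau)$, {\cite[Ch.~4]{Lub}}]\label{thm:S}
There is $\varepsilon_2>0$ such that, for every $m$ and every unitary representation $\rho$ of $SL_2(\mathbb Z)$ that factors through $SL_2(\mathbb Z/m)$ and has no nonzero invariant vector, $\max_{s\in S_2}\|\rho(s)w-w\|\ge\varepsilon_2\|w\|$ for every $w$.
\end{theorem}

Let $SL_n(\mathbb Z)$ act on a finite set $O$ with the uniform probability measure. Then $(\rho(g)f)(x)=f(g^{-1}x)$ is a unitary representation on $L^2(O)$, its invariant vectors are the functions constant on orbits, and if the action is transitive the subspace $L^2_0(O)$ of mean-zero functions contains no nonzero invariant vector. Since $S_n=S_n^{-1}$, the operator $M=\operatorname{Avg}_{s\in S_n}\rho(s)$ is self-adjoint, it is the kernel of the random walk $x\mapsto sx$ on $O$, and expanding the squares gives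
\begin{equation}\label{eq:avg}
\operatorname{Avg}_{s\in S_n}\|\rho(s)f\mp f\|^2=2\|f\|^2\mp2\langle Mf,f\rangle .
\end{equation}
For $O=\Sigma$, $M$ is $P$. Two points need care. The theorems bound a maximum over $s$, while \eqref{eq:avg} contains an average, and passing from one to the other directly would cost a factor $|S_n|\approx2n^2$. Also, the discrete-time chain has no built-in holding, so the spectrum must be kept away from $-1$ as well as from $1$.

\begin{proposition}\label{prop:gap}
Put $\gamma_n=\varepsilon_n^2/2$ for $n\ge3$ and $\gamma_2=\min(\frac12,\varepsilon_2^2/8)$.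
\begin{itemize}
\item[(a)] If $n\ge3$ and $SL_n(\mathbb Z)$ acts transitively on a finite set $O$, then $\|M\|\le1-\gamma_n$ on $L^2_0(O)$.
\item[(b)] For all $n\ge2$, $r\ge3$, $\|P\|\le1-\gamma_n$ on $L^2_0(\Sigma)$, and $\gamma_n\ge c_0/n$ with $c_0>0$ absolute.
\end{itemize}
\end{proposition}

\begin{proof}
(a) \emph{Upper end of the spectrum.} We symmetrize so that maximum and average coincide. Let $\Gamma$ be the group of signed permutation matrices. For $h\in\Gamma$, $\alpha_h(g)=hgh^{-1}$ is an automorphism of $SL_n(\mathbb Z)$. A permutation matrix sends $E_{uv}$ to $E_{\sigma(u)\sigma(v)}$, and a diagonal matrix with signs $\epsilon_i$ sends $E_{uv}$ to $E_{uv}^{\epsilon_u\epsilon_v}$. So $\Gamma$ permutes $S_n$ transitively, and for fixed $s$ the element $\alpha_h(s)$ takes every value in $S_n$ equally often as $h$ runs over $\Gamma$. The representation $\tilde\rho=\bigoplus_{h\in\Gamma}\rho\circ\alpha_h$ on $\bigoplus_h L^2_0(O)$ has no nonzero invariant vector, because no summand has one. For $f\in L^2_0(O)$ put $w=(f)_{h\in\Gamma}$.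 Then $\|w\|^2=|\Gamma|\,\|f\|^2$, and for \emph{every} $s\in S_n$, by \eqref{eq:avg},
\[
\|\tilde\rho(s)w-w\|^2=\sum_h\|\rho(\alpha_h(s))f-f\|^2=|\Gamma|\,\big(2\|f\|^2-2\langle Mf,f\rangle\big).
\]
Theorem~\ref{thm:K} gives $\langle Mf,f\rangle\le(1-\varepsilon_n^2/2)\|f\|^2$.

\emph{Lower end.} An eigenvalue near $-1$ would mean $\rho(s)f\approx-f$ for all $s$, which a relation of odd length forbids. For a triple $T\subset[n]$ let $S_T$ be the set of the $12$ generators with $u,v\in T$, and $M_T=\operatorname{Avg}_{s\in S_T}\rho(s)$. A uniform ordered pair in a uniform triple is a uniform ordered pair, so $M=\operatorname{Avg}_TM_T$. Say $T=\{1,2,3\}$. The relation $E_{12}E_{23}E_{12}^{-1}E_{23}^{-1}E_{13}^{-1}=I$ is a word $s_1\cdots s_5$ in five distinct elements of $S_T$. With $w_j=\rho(s_1\cdots s_j)f$ we have $w_0=w_5=f$ and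
\[
2f=(w_5+w_4)-(w_4+w_3)+(w_3+w_2)-(w_2+w_1)+(w_1+w_0),
\]
where $\|w_j+w_{j-1}\|=\|\rho(s_j)f+f\|$. By the Cauchy--Schwarz inequality and \eqref{eq:avg} for $S_T$,
\[
4\|f\|^2\le5\sum_{s\in S_T}\|\rho(s)f+f\|^2=5\cdot12\cdot\big(2\|f\|^2+2\langle M_Tf,f\rangle\big),
\]
so $\langle M_Tf,f\rangle\ge(-1+\frac1{30})\|f\|^2$. Averaging over $T$ gives the same bound for $M$, and $\gamma_n<\frac1{30}$.

(b) For $n\ge3$ apply (a) and Lemma~\ref{lem:trans}, and note that $42\sqrt n+860\le902\sqrt n$. Let $n=2$. Here $|S_2|=4$, so the average in \eqref{eq:avg} is at least a quarter of the maximum. The representation on $L^2_0(\Sigma)$ factors through $SL_2(\mathbb Z/r)$, so Theorem~\ref{thm:S} gives $2\|f\|^2-2\langle Pf,f\rangle\ge\frac14\varepsilon_2^2\|f\|^2$. For the lower end let $\chi$ be the composition of $SL_2(\mathbb Z)\to SL_2(\mathbb Z/2)$, an isomorphism with the symmetric group on three letters, and the sign. The elements of $S_2$ map to involutions, so $\chi=-1$ on $S_2$; in particular all relations among them have even length,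 and the argument of (a) is not available. Instead, consider the representation $\chi\rho$ on $L^2(\Sigma)$, which factors through $SL_2(\mathbb Z/2r)$. An invariant vector satisfies $f(gx)=\chi(g)f(x)$. Since $E_{12}$ fixes $(1,0)$, we get $f(1,0)=-f(1,0)=0$, and then $f=0$ by transitivity. The averaging operator of $\chi\rho$ is $-P$, so Theorem~\ref{thm:S} gives $2\|f\|^2+2\langle Pf,f\rangle\ge\frac14\varepsilon_2^2\|f\|^2$.
\end{proof}

Let $\nu$ be a probability measure on $\Sigma$ with density $h$ with respect to $\mu_\Sigma$. Then $\nu P^\ell$ has density $P^\ell h$, and $\|h-1\|_2^2\le\mathbb E h^2\le\|h\|_\infty$ because $\mathbb Eh=1$. Therefore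
\begin{equation}\label{eq:L2}
\|\nu P^\ell-\mu_\Sigma\|_{\mathrm{TV}}=\tfrac12\|P^\ell(h-1)\|_1\le\tfrac12(1-\gamma_n)^\ell\|h-1\|_2\le\tfrac12e^{-\gamma_n\ell}\,\|h\|_\infty^{1/2}.
\end{equation}
For a point mass $\|h\|_\infty=|\Sigma|\le r^n$, so
\begin{equation}\label{eq:crude}
t_{\mathrm{mix}}\le\big\lceil\gamma_n^{-1}\big(\tfrac n2\log r+1\big)\big\rceil\le Cn^2\log r .
\end{equation}
This settles bounded $n$. When $n=k+2$ it is already of the conjectured form with $a=2$, since $2^k\le r$ gives $n\le C\log r$. For large $n$ it is too weak by the factor $n/\log n$, and the rest of the paper removes this factor.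

\section{Entropy}\label{sec:ent}

For a probability measure $\nu$ on a finite set and $f\ge0$ let
\[
\operatorname{Ent}_\nu(f)=\mathbb E_\nu[f\log f]-\mathbb E_\nu f\,\log\mathbb E_\nu f,\qquad0\log0=0 .
\]
The subscript is omitted when $\nu$ is uniform on the set in question. If $f$ is the density of a law $\lambda$ on an $N$-point set, then $\operatorname{Ent}(f)=\mathbb E[f\log f]=\log N-H(\lambda)$ with $H(\lambda)=-\sum_x\lambda(x)\log\lambda(x)$: the entropy is an average of the logarithm of the density, where \eqref{eq:L2} pays for its maximum. We use the following facts.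
\begin{itemize}
\item[(E1)] \emph{Convexity.} $\operatorname{Ent}_\nu(f)=\sup\{\mathbb E_\nu[fh]:\mathbb E_\nu e^h\le1\}$, so $\operatorname{Ent}_\nu$ is nonnegative, convex and homogeneous of degree one. Indeed, for $\mathbb E_\nu f=1$ Jensen's inequality under $f\nu$ gives $\mathbb E_\nu[f(h-\log f)]\le\log\mathbb E_\nu e^h\le0$, and $h=\log\frac{f+\epsilon}{\mathbb E_\nu f+\epsilon}$ approaches the supremum as $\epsilon\to0$.
\item[(E2)] \emph{Size bound.} On an $N$-point set $f\le N\,\mathbb Ef$, so $\operatorname{Ent}(f)\le\mathbb Ef\cdot\log N$.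
\item[(E3)] \emph{Chain rule.} For a partition $\mathcal F$ let $\bar f=\mathbb E[f|\mathcal F]$ be the average over blocks, and let $\operatorname{Ent}_{\mathcal F}(f)$ be the function whose value on a block $B$ is $\operatorname{Ent}(f|_B)$. Adding and subtracting $\mathbb E[\bar f\log\bar f]$ gives $\operatorname{Ent}(f)=\operatorname{Ent}(\bar f)+\mathbb E\operatorname{Ent}_{\mathcal F}(f)$.
\item[(E4)] \emph{Refinement.} If $\mathcal F'$ refines $\mathcal F$, then $\mathbb E\operatorname{Ent}_{\mathcal F}(f)\ge\mathbb E\operatorname{Ent}_{\mathcal F'}(f)$: apply (E3) inside each block of $\mathcal F$ and drop the first term.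
\item[(E5)] \emph{Entropy drop.} For a symmetric Markov kernel $K$ on an $N$-point set let $D_K(f)=\operatorname{Ent}(f)-\operatorname{Ent}(Kf)$. Since $\mathbb E[Kh]=\mathbb E[h]$ for all $h$,
\[
D_K(f)=\mathbb E\big[K(f\log f)-Kf\log Kf\big]=\frac1N\sum_x\operatorname{Ent}_{K(x,\cdot)}(f).
\]
So $D_K$ is nonnegative and convex. If $K$ never leaves the blocks of a partition, the sum splits: $D_K(f)$ is the average of the drops $D_{K|_B}(f|_B)$, with weights $|B|/N$. Finally, if $K=\operatorname{Avg}_iK_i$, then $D_K\ge\operatorname{Avg}_iD_{K_i}$ by convexity of $\operatorname{Ent}$.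
\end{itemize}

The first lemma converts a spectral gap into entropy contraction, at the price of the logarithm of the size of the set.

\begin{lemma}\label{lem:gapent}
Let $K$ be a symmetric Markov kernel on an $N$-point set with $\|K\|\le1-\gamma$ on $L^2_0$, where $0<\gamma\le1$. Then $D_K(f)\ge\dfrac{\gamma}{2+2\log N}\operatorname{Ent}(f)$ for all $f\ge0$.
\end{lemma}

\begin{proof}
Let $g=\sqrt f$. We compare both sides with $\operatorname{Var}(g)$.

First, $\operatorname{Ent}_\nu(g^2)\ge\operatorname{Var}_\nu(g)$ for every probability measure $\nu$. Normalize $\mathbb E_\nu g^2=1$ and put $\bar g=\mathbb E_\nu g$. By Jensen's inequality under $g^2\nu$,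
\[
\operatorname{Ent}_\nu(g^2)=-2\,\mathbb E_{g^2\nu}\log(1/g)\ge-2\log\bar g\ge2(1-\bar g)\ge1-\bar g^2=\operatorname{Var}_\nu(g).
\]
Apply this with $\nu=K(x,\cdot)$ in (E5). With $g_0=g-\mathbb Eg$,
\[
D_K(f)\ge\mathbb E[K(g^2)-(Kg)^2]=\|g\|_2^2-\|Kg\|_2^2=\|g_0\|_2^2-\|Kg_0\|_2^2\ge\big(1-(1-\gamma)^2\big)\|g_0\|_2^2\ge\gamma\operatorname{Var}(g).
\]

Second, $\operatorname{Ent}(f)\le(2+2\log N)\operatorname{Var}(g)$. Assume $f\ne0$. For every $\lambda>0$ we have $\operatorname{Ent}(f)\le\mathbb E[f\log(f/\lambda)-f+\lambda]$, because the difference of the two sides is $\mathbb Ef\log(\mathbb Ef/\lambda)-\mathbb Ef+\lambda\ge0$. Take $\lambda=\bar g^2$ with $\bar g=\mathbb Eg$. The right side is $\bar g^2\,\mathbb E\psi(g/\bar g)$, where $\psi(z)=2z^2\log z-z^2+1$. We have $\psi(1)=\psi'(1)=0$ and $\psi''(z)=4+4\log z$, so $\psi(z)\le2(z-1)^2$ on $[0,1]$. For $z\ge1$ let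
\[
R(z)=(z-1)^2(2+2\log z)-\psi(z)=2(z-1)^2+z^2-1-(4z-2)\log z .
\]
Then $R'(z)=6z-8-4\log z+2/z$, so $R(1)=R'(1)=0$, and $R''(z)=6-4/z-2/z^2\ge0$; hence $R\ge0$. As $g/\bar g\le N$, we get $\psi(g/\bar g)\le(2+2\log N)(g/\bar g-1)^2$ pointwise, and the claim follows.
\end{proof}

The factor $1/\log N$ cannot be removed: if $K$ is an average of $d$ permutations and $f$ is the density of a point mass, then $\operatorname{Ent}(f)=\log N$, while $Kf$ lives on at most $d$ points and $D_K(f)\le\log d$. Applied to $P$ on all of $\Sigma$ the lemma gives the rate $c/(n^2\log r)$, which is no improvement on \eqref{eq:crude}. It has to be applied to small pieces, and the second lemma reassembles them. On a product space $\prod_iY_i$ and for a set $A$ of indices, $\operatorname{Ent}_A$ denotes $\operatorname{Ent}_{\mathcal F}$ for the partition in which the coordinates outside $A$ are fixed; $\operatorname{Ent}_i=\operatorname{Ent}_{\{i\}}$.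

\begin{lemma}[Shearer type]\label{lem:shearer}
Let $g\ge0$ on a finite product $\prod_{i=1}^kY_i$ with the uniform measure. There are numbers $h_i$ with
\[
\operatorname{Ent}(g)=\sum_{i=1}^kh_i,\qquad0\le h_i\le\mathbb Eg\cdot\log|Y_i|,\qquad\mathbb E\operatorname{Ent}_A(g)\ge\sum_{i\in A}h_i\quad\text{for all }A\subset[k].
\]
In particular $\sum_i\mathbb E\operatorname{Ent}_i(g)\ge\operatorname{Ent}(g)$.
\end{lemma}

\begin{proof}
Let $g_i=\mathbb E[g\,|\,y_1,\dots,y_i]$ and $h_i=\operatorname{Ent}(g_i)-\operatorname{Ent}(g_{i-1})$. The sum telescopes to $\operatorname{Ent}(g)$, since $g_k=g$ and $g_0$ is constant. As $g_{i-1}$ is the average of $g_i$ over $y_i$, (E3) gives $h_i=\mathbb E\operatorname{Ent}_i(g_i)$, and (E2) gives $0\le h_i\le\mathbb E[g_{i-1}]\log|Y_i|$.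

Let $A=\{i_1<\dots<i_m\}$, and for $0\le j\le m$ let $G_j$ be the average of $g$ over the coordinates $i_{j+1},\dots,i_m$. Then $G_m=g$, $G_0$ is the average over all of $A$, and $G_{j-1}$ is the average of $G_j$ over $y_{i_j}$. Using (E3) for $A$ and then for each $i_j$,
\[
\mathbb E\operatorname{Ent}_A(g)=\operatorname{Ent}(G_m)-\operatorname{Ent}(G_0)=\sum_{j=1}^m\mathbb E\operatorname{Ent}_{i_j}(G_j).
\]
The function $g_{i_j}$ is the average of $G_j$ over the coordinates $i>i_j$ with $i\notin A$. By convexity, on each fiber in direction $i_j$ the entropy of this average is at most the average of the entropies, so $\mathbb E\operatorname{Ent}_{i_j}(G_j)\ge\mathbb E\operatorname{Ent}_{i_j}(g_{i_j})=h_{i_j}$.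
\end{proof}

We use the lemma in two ways: on $\Omega$, for the $n$ coordinates, and on $\mathbb Z/r$, for the $k$ prime components.

\section{The entropy drop in one step}\label{sec:step}

Let $n\ge3$. Triples are the smallest sets of coordinates to which Theorem~\ref{thm:K} applies. For a triple $T\subset[n]$ let $P_T$ be the average of the $12$ moves with $u,v\in T$, so $P=\operatorname{Avg}_TP_T$, and let $\mathcal O_T$ be the partition of $\Omega$ into orbits of the copy of $SL_3(\mathbb Z)$ that acts on the coordinates in $T$ and fixes the others. Each orbit has at most $r^3$ points, $P_T$ stays inside orbits, and on each orbit it has the absolute gap $\gamma_3$ by Proposition~\ref{prop:gap}(a). Since $2+2\log r^3\le8\log r$, Lemma~\ref{lem:gapent} and (E5) give, for every $f\ge0$ on $\Omega$,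
\begin{equation}\label{eq:triples}
D_P(f)\ \ge\ \operatorname{Avg}_TD_{P_T}(f)\ \ge\ \frac{\gamma_3}{8\log r}\,\operatorname{Avg}_T\mathbb E\operatorname{Ent}_{\mathcal O_T}(f).
\end{equation}
The task is to bound the right side below by a multiple of $\operatorname{Ent}(f)/n$. The orbits are not product sets, so we look for product-like pieces inside them. For a prime $p\mid r$ and $u\in[n]$ let
\[
\beta_p^{(u)}(x)=\frac1{n-1}\,\#\{v\ne u:\ p\nmid x_v\},
\]
a function of $x_{-u}$.

\subsection{The case of a prime modulus}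

Let $r=p$ be prime and $u\ne v$ in $T$. If $x_v\ne0$, the powers of $E_{uv}$ move $x_u$ through all of $\mathbb Z/p$, so the orbit of $x$ contains its whole $u$-fiber. Hence $\mathcal O_T$ is refined by the partition into $u$-fibers (where $x_v\ne0$) and single points (where $x_v=0$), and (E4) gives $\mathbb E\operatorname{Ent}_{\mathcal O_T}(f)\ge\mathbb E[1_{x_v\ne0}\operatorname{Ent}_u(f)]$. Average over the ordered pairs in $T$ and over $T$:
\[
\operatorname{Avg}_T\mathbb E\operatorname{Ent}_{\mathcal O_T}(f)\ge\operatorname{Avg}_{u}\mathbb E\big[\beta_p^{(u)}\operatorname{Ent}_u(f)\big].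
\]
Suppose that $f$ vanishes wherever some $\beta_p^{(u)}$ is below $\frac1{100}$. Then $\operatorname{Ent}_u(f)=0$ on the $u$-fibers with $\beta_p^{(u)}<\frac1{100}$, so the right side is at least $\frac1{100n}\sum_u\mathbb E\operatorname{Ent}_u(f)\ge\frac1{100n}\operatorname{Ent}(f)$ by Lemma~\ref{lem:shearer}. With \eqref{eq:triples}, the entropy contracts by the factor $1-\rho$, where $\rho=\gamma_3/(800\,n\log p)$. At this rate $\rho^{-1}\log n$ steps take it from $n\log p$ down to $\log p$. This is the source of the bound $n\log n\log r$.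

Two things stand between this computation and the theorem.

\begin{example}[few nonzero coordinates]\label{ex:sparse}
Let $f$ be the density of the point mass at $(1,0,\dots,0)$, so $\operatorname{Ent}(f)=n\log r$ and contraction at rate $\rho$ would require $D_P(f)\ge\gamma_3/800$. The state changes only if $v=1$, which has probability $\frac1n$, and then it moves to one of $2(n-1)$ points. So $D_P(f)=-(1-\frac1n)\log(1-\frac1n)+\frac1n\log(2n(n-1))\le\frac1n(1+\log(2n^2))$, which tends to $0$. The contraction fails at the start, and a burn-in is necessary.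
\end{example}

\begin{example}[few units]\label{ex:six}
For composite $r$, the powers of $E_{uv}$ fill the $u$-fiber only if $x_v$ is a unit, and even under $\mu$ the proportion $\prod_{p\mid r}(1-\frac1p)$ of units can be arbitrarily small, because $\sum_p1/p$ diverges. For each single prime, however, the proportion of entries not divisible by $p$ is $1-\frac1p\ge\frac12$. So we work prime by prime. Let $r=6$, $\mathbb Z/6=\mathbb Z/2\times\mathbb Z/3$, and let half of the entries of $x_{-u}$ equal $3$ and half equal $2$; none is a unit. An entry $3$ moves $x_u$ through the $\mathbb Z/2$ component, and an entry $2$ through the $\mathbb Z/3$ component. If $g$ is the density of a point mass on the fiber, then $\operatorname{Ent}(g)=\log6$, $\mathbb E\operatorname{Ent}_1(g)=\frac13\cdot3\log2=\log2$ and $\mathbb E\operatorname{Ent}_2(g)=\frac12\cdot2\log3=\log3$. The average over $v$ recovers $\frac12\operatorname{Ent}(g)$. Lemma~\ref{lem:shearer} makes this accounting work for every $g$.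
\end{example}

\subsection{The general inequality}

Write $r=q_1\cdots q_k$ with $q_i$ a power of the prime $p_i$, and $\mathbb Z/r=\prod_iY_i$ with $Y_i=\mathbb Z/q_i$.

\begin{proposition}\label{prop:step}
Let $n\ge3$, let $X$ be a random point of $\Omega$ whose law has density $f$, and let $\eta\ge\mathbb P(\beta^{(u)}_{p_i}(X)<\frac1{100})$ for all $i$ and $u$. Then
\[
\operatorname{Ent}(Pf)\le(1-\rho)\operatorname{Ent}(f)+\rho\,n\eta\log r,\qquad\rho=\frac{\gamma_3}{800\,n\log r}.
\]
\end{proposition}

\begin{proof}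
For $v\in[n]$ let $A_v=\{i:p_i\nmid x_v\}$. The subgroup generated by $x_v$ is the product of the subgroups of the $Y_i$ generated by its components, so it contains $Y_{A_v}=\{y:y_i=0\text{ for }i\notin A_v\}$. For $u\ne v$ let $\mathcal F_{uv}$ be the partition of $\Omega$ whose blocks are obtained by fixing $x_{-u}$ and letting $x_u$ range over a coset of $Y_{A_v}$; this is a partition because $A_v$ depends only on $x_{-u}$. If $u,v\in T$, the powers of $E_{uv}$ show that each block lies in one orbit, so $\mathcal F_{uv}$ refines $\mathcal O_T$. By (E4) and \eqref{eq:triples},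
\[
D_P(f)\ge\frac{\gamma_3}{8\log r}\operatorname{Avg}_{u\ne v}\mathbb E\operatorname{Ent}_{\mathcal F_{uv}}(f).
\]
Fix $u$ and $x_{-u}$. Let $g$ be the restriction of $f$ to the fiber, a function on $\prod_iY_i$, let $\bar g$ be its mean, and take $h_i$ from Lemma~\ref{lem:shearer}. On this fiber $\operatorname{Ent}_{\mathcal F_{uv}}(f)=\operatorname{Ent}_{A_v}(g)$, and each $i$ lies in $A_v$ for a proportion $\beta^{(u)}_{p_i}$ of the indices $v\ne u$. Let $I=\{i:\beta^{(u)}_{p_i}<\frac1{100}\}$. Then
\[
\operatorname{Avg}_{v\ne u}\mathbb E\operatorname{Ent}_{A_v}(g)\ge\sum_i\beta^{(u)}_{p_i}h_i\ge\frac1{100}\sum_{i\notin I}h_i\ge\frac1{100}\Big[\operatorname{Ent}(g)-\bar g\sum_{i\in I}\log q_i\Big].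
\]
Now average over $x_{-u}$. The function $\bar g$ is the density of the law of $X_{-u}$, so the mean of $\bar g\,1_{i\in I}$ is $\mathbb P(\beta^{(u)}_{p_i}(X)<\frac1{100})\le\eta$, and the error term has mean at most $\eta\sum_i\log q_i=\eta\log r$. Averaging over $u$ and using $\sum_u\mathbb E\operatorname{Ent}_u(f)\ge\operatorname{Ent}(f)$,
\[
D_P(f)\ge\frac{\gamma_3}{800\log r}\Big[\frac{\operatorname{Ent}(f)}n-\eta\log r\Big].\qedhere
\]
\end{proof}

No union bound over the primes occurs: a bad prime $p_i$ costs only its own share $\log q_i$ of the entropy. This matters because $k$ is not bounded in terms of $n$, while the bound $\eta$ that we obtain next does not go below a quantity depending on $n$ alone. Some error term is unavoidable: a density supported on $\Sigma$ has $\operatorname{Ent}(f)\ge\log(1/\mu(\Sigma))>0$, so the entropy with respect to $\mu$ cannot tend to zero.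

\section{Burn-in}\label{sec:burn}

We need a statistic that detects divisibility by $p$ and whose change under a move can be computed. Characters provide one. Fix $\xi\in\mathbb Z/r$, $\xi\ne0$, and for $x\in\Sigma$ put
\[
\alpha_v=\frac{2\pi\xi x_v}r,\qquad a_v=1-\cos\alpha_v\in[0,2],\qquad s=s_\xi(x)=\sum_va_v .
\]
For $\xi=r/p$ we have $a_v=0$ when $p\mid x_v$, so a large $s$ forces many entries not divisible by $p$; general $\xi$ are needed in Section~\ref{sec:sharp}. Under $\mu$ the mean of $s$ is $n$. Since the entries of $x$ generate $\mathbb Z/r$, some $\xi x_v$ is nonzero, and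
\begin{equation}\label{eq:smin}
s\ge1-\cos(2\pi/r)=2\sin^2(\pi/r)\ge8/r^2 .
\end{equation}
Here the hypothesis $x\in\Sigma$ enters: if $x$ does not generate, then $\xi x=0$ for some $\xi\neq0$, and $s_\xi$ stays $0$ forever.

The move $(u,v,\pm)$ changes $s$ to $s'=s+\Delta$ with $\Delta=\cos\alpha_u-\cos(\alpha_u\pm\alpha_v)$. By the addition formula, and since $\sin^2\alpha=(1-\cos\alpha)(1+\cos\alpha)$,
\begin{equation}\label{eq:Delta}
\Delta=(1-a_u)a_v\pm\sin\alpha_u\sin\alpha_v,\qquad\sin^2\alpha_v\le2a_v,\qquad|\Delta|\le2 .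
\end{equation}
Averaging over the sign and over $u\ne v$,
\begin{equation}\label{eq:drift}
\mathbb E\Delta=\frac1{n(n-1)}\sum_{u\ne v}(1-a_u)a_v=\frac sn-\frac{s^2-\sum_va_v^2}{n(n-1)} .
\end{equation}
So $s$ grows in expectation by a factor close to $1+\frac1n$ while it is small compared with $n$. Growth in expectation does not imply growth with high probability; decay of $\mathbb E[1/s]$ does, by Markov's inequality.

\begin{example}[the prime $2$]
Let $r$ be even and $\xi=r/2$. Then $s=2j$, where $j\ge1$ is the number of odd entries. The number $j$ changes only if $x_v$ is odd: it increases by one with probability $\frac{j(n-j)}{n(n-1)}$ and decreases by one with probability $\frac{j(j-1)}{n(n-1)}$. Since $\frac j{j+1}-1=-\frac1{j+1}$ and $\frac j{j-1}-1=\frac1{j-1}$,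
\[
\mathbb E\Big[\frac{s}{s'}\Big]\le1-\frac{j}{j+1}\cdot\frac{n-j}{n(n-1)}+\frac j{n(n-1)}\le1-\frac{n-3j}{2n(n-1)},
\]
which is at most $1-\frac1{4n}$ for $j\le n/6$. So $1/s$ contracts in expectation until $j$ reaches $n/6$, and this takes $O(n\log n)$ steps. The lemma below does the same for all $\xi$, and shows that $s$ then stays large.
\end{example}

\begin{lemma}\label{lem:burn}
Let $n\ge4001$. For all $x\in\Sigma$, $\xi\ne0$ and $\ell\ge0$,
\[
\mathbb P_x\Big(s_\xi(X_\ell)\le\frac{n-1}{44}\Big)\le\eta_\ell:=r^2n\,e^{-\ell/8n}+16\,n^{3/2}e^{-(n-1)/400}.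
\]
\end{lemma}

\begin{proof}
Let $\mathcal L=\{x\in\Sigma:s(x)\le\frac{n-1}{22}\}$. The first term of $\eta_\ell$ bounds the probability of not having left $\mathcal L$, the second that of having left and fallen back to half of the threshold.

\emph{(a) One step cannot collapse $s$: always $s'\ge s/5$.} Since $\sqrt{2(1-\cos\alpha)}=|1-e^{i\alpha}|$, the triangle inequality gives $\sqrt{a_u'}\ge\sqrt{a_u}-\sqrt{a_v}$ for the new value $a_u'$. If $a_v\ge a_u/4$, then $s-a_u\ge a_v\ge a_u/4$, so $s\le5(s-a_u)\le5s'$. Otherwise $\sqrt{a_u'}\ge\frac12\sqrt{a_u}$, so $a_u'\ge a_u/4$ and $s'\ge s/4$.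

\emph{(b) $W=1/s$ satisfies $PW\le(1-\frac1{8n})W$ on $\mathcal L$.} Put $m=(1-a_u)a_v/s$ and $\sigma=\sin\alpha_u\sin\alpha_v/s$, so that $s'/s=1+m\pm\sigma$. By (a) both values are at least $\frac15$, hence so is their mean $1+m$. The average of $s/s'$ over the sign is
\[
\frac{1+m}{(1+m)^2-\sigma^2}=\frac1{1+m}+\frac{\sigma^2}{(1+m)(1+m+\sigma)(1+m-\sigma)}\le\frac1{1+m}+125\sigma^2 .
\]
By \eqref{eq:Delta}, $\sum_{u\ne v}\sigma^2\le\sum_{u,v}4a_ua_v/s^2=4$. If $a_u\le1$, then $m\in[0,1]$ and $\frac1{1+m}\le1-\frac m2$. If $a_u>1$, which happens for at most $s$ indices $u$, then $-a_v/s\le m\le0$ and $\frac1{1+m}=1+\frac{|m|}{1+m}\le1+5a_v/s$. For each $v$, the sum of $1-a_u$ over $u\ne v$ with $a_u\le1$ is at least $\sum_{u\ne v}(1-a_u)\ge n-1-s$. Therefore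
\[
\sum_{u\ne v}\frac1{1+m}\le\sum_v\Big[(n-1)-\frac{a_v}{2s}(n-1-s)+5s\cdot\frac{a_v}s\Big]=n(n-1)-\tfrac12(n-1-s)+5s .
\]
On $\mathcal L$ we have $5.5\,s\le\frac14(n-1)$, so
\[
\mathbb E\Big[\frac s{s'}\Big]\le1+\frac{-\frac12(n-1)+5.5\,s+500}{n(n-1)}\le1-\frac1{4n}+\frac{500}{n(n-1)}\le1-\frac1{8n},
\]
where the last step uses $n-1\ge4000$.

\emph{(c) $V=e^{-s/4}$ satisfies $PV\le V$ on $\mathcal L$.} The function $W$ changes only by a factor $2$ between the levels $\frac{n-1}{22}$ and $\frac{n-1}{44}$, so it cannot show that falling back is exponentially unlikely; $V$ can. On $\mathcal L$, \eqref{eq:drift} gives $\mathbb E\Delta\ge\frac sn(1-\frac s{n-1})\ge\frac{21}{22}\frac sn$. The average of $\Delta^2$ over the sign is $(1-a_u)^2a_v^2+\sin^2\alpha_u\sin^2\alpha_v\le2a_v+4a_ua_v$, so $\mathbb E\Delta^2\le\frac{2s}n+\frac{4s^2}{n(n-1)}\le2.2\,\frac sn$. Taylor's formula gives $e^{-y}\le1-y+\frac12y^2e^{|y|}$, and $|\Delta|/4\le\frac12$, so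
\[
\mathbb Ee^{-\Delta/4}\le1-\frac{21}{88}\,\frac sn+\frac{2.2\,e^{1/2}}{32}\,\frac sn\le1-(0.238-0.115)\frac sn\le1 .
\]

\emph{(d) $U=\sqrt{WV}=s^{-1/2}e^{-s/8}$ satisfies $PU\le(1-\frac1{16n})U$ on $\mathcal L$.} This follows from $PU\le(PW\cdot PV)^{1/2}$ and $\sqrt{1-y}\le1-y/2$. The reason for mixing $W$ and $V$ is that we must sum over the time of the last entrance into $\mathcal L$. With $V$ alone the sum would carry a factor $\ell$, which is not bounded in terms of $n$; the contraction inherited from $W$ makes it a geometric series.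

\emph{(e) Conclusion.} Let $\tau$ be the first time the chain is outside $\mathcal L$. By (b), $\mathbb E[W(X_{i+1})1_{\tau>i+1}]\le\mathbb E[W(X_{i+1})1_{\tau>i}]\le(1-\frac1{8n})\mathbb E[W(X_i)1_{\tau>i}]$, so \eqref{eq:smin} gives $\mathbb E[W(X_\ell)1_{\tau>\ell}]\le e^{-\ell/8n}r^2/8$. As $W\ge\frac{22}{n-1}$ on $\mathcal L$, we get $\mathbb P(\tau>\ell)\le r^2ne^{-\ell/8n}$.

Suppose $\tau\le\ell$ and $s(X_\ell)\le\frac{n-1}{44}$. Then for some $j<\ell$ the event $B_j=\{X_j\notin\mathcal L;\ X_{j+1},\dots,X_\ell\in\mathcal L\}$ occurs. If $X_j\notin\mathcal L$, then $s(X_{j+1})\ge\frac{n-1}{22}-2\ge\frac{n-1}{23}\ge1$, so $U(X_{j+1})\le e^{-(n-1)/184}$. Applying (d) at the times $j+1,\dots,\ell-1$ in the same way as (b) above,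
\[
\mathbb E[U(X_\ell)1_{B_j}]\le\big(1-\tfrac1{16n}\big)^{\ell-j-1}e^{-(n-1)/184}.
\]
Where $s\le\frac{n-1}{44}$ we have $1/U\le n^{1/2}e^{(n-1)/352}$. Markov's inequality and summation over $j$ bound the probability by $16n\cdot n^{1/2}e^{-(n-1)(\frac1{184}-\frac1{352})}$, and $\frac1{184}-\frac1{352}=\frac{168}{64768}>\frac1{400}$.
\end{proof}

\begin{corollary}\label{cor:burn}
Let $n\ge4001$. For all $x\in\Sigma$, primes $p\mid r$, $u\in[n]$ and $\ell\ge0$, $\mathbb P_x(\beta_p^{(u)}(X_\ell)<\frac1{100})\le\eta_\ell$.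
\end{corollary}

\begin{proof}
Take $\xi=r/p$. Then $s_\xi\le2\#\{v:p\nmid x_v\}$. If $s_\xi>\frac{n-1}{44}$, then $\#\{v\ne u:p\nmid x_v\}\ge\frac{n-1}{88}-1\ge\frac{n-1}{100}$.
\end{proof}

\section{Proof of Theorem~\ref{thm:upper}}\label{sec:upper}

Let $\mathcal E_\ell=\operatorname{Ent}(f_\ell)$; by (E2), $\mathcal E_\ell\le n\log r$. The error term in Proposition~\ref{prop:step} stops the entropy argument at a level proportional to $\log r$, which need not be small. But at that level most of the mass sits where the density is at most a fixed power of $r$, and for such mass the spectral gap needs only $O(n\log r)$ further steps.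

\begin{lemma}\label{lem:finish}
Let $n\ge2$, $0<\rho\le1$ and $\ell_1\ge0$. Suppose that for every starting state in $\Sigma$ and all $\ell\ge\ell_1$,
\[
\mathcal E_{\ell+1}\le(1-\rho)\mathcal E_\ell+\tfrac\rho{100}\log r .
\]
Then $t_{\mathrm{mix}}\le\ell_1+\lceil\rho^{-1}\log(100n)\rceil+\lceil\gamma_n^{-1}(10\log r+2)\rceil$.
\end{lemma}

\begin{proof}
The hypothesis says that $\mathcal E_\ell-\frac1{100}\log r$ is at most $1-\rho$ times its previous value. So at $\ell^*=\ell_1+\lceil\rho^{-1}\log(100n)\rceil$ we have $\mathcal E_{\ell^*}\le\frac{n\log r}{100n}+\frac1{100}\log r=\frac1{50}\log r$.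

Let $f=f_{\ell^*}$ and $b=\mathbb P(f(X_{\ell^*})>r^{20})=\mathbb E[f1_{f>r^{20}}]$. Since $f\log f\ge-1/e$,
\[
20\,b\log r\le\mathbb E[f\log f\,1_{f>r^{20}}]=\mathcal E_{\ell^*}-\mathbb E[f\log f\,1_{f\le r^{20}}]\le\tfrac1{50}\log r+\tfrac1e,
\]
so $b\le\frac1{1000}+\frac1{20e}<0.02$. Write the law of $X_{\ell^*}$ as $(1-b)\nu+b\nu'$, where $\nu$ is the law conditioned on $f\le r^{20}$. The density of $\nu$ with respect to $\mu_\Sigma$ is $\mu(\Sigma)f1_{f\le r^{20}}/(1-b)\le r^{20}/0.98$. By \eqref{eq:L2}, after $j\ge\gamma_n^{-1}(10\log r+2)$ further steps, $\|\nu P^j-\mu_\Sigma\|_{\mathrm{TV}}\le\frac12e^{-2}/\sqrt{0.98}<0.07$. The total distance is at most $0.07+b<\frac14$.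
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
\emph{The mixing time.} Fix an absolute $n_0\ge4001$ with $16n^{5/2}e^{-(n-1)/400}\le\frac1{200}$ for all $n\ge n_0$. For $n<n_0$, \eqref{eq:crude} gives $t_{\mathrm{mix}}\le C\log r\le Cn\log n\log r$. Let $n\ge n_0$ and $\ell_1=\lceil40n\log(nr)\rceil$. For $\ell\ge\ell_1$,
\[
n\eta_\ell\le r^2n^2(nr)^{-5}+\tfrac1{200}=(nr)^{-3}+\tfrac1{200}\le\tfrac1{100}.
\]
By Proposition~\ref{prop:step} and Corollary~\ref{cor:burn}, the hypothesis of Lemma~\ref{lem:finish} holds with $\rho=\gamma_3/(800n\log r)$. Since $\gamma_n\ge c_0/n$,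
\[
t_{\mathrm{mix}}\le C\big[n\log(nr)+n\log r\log n+n\log r\big]\le C_0\,n\log n\log r .
\]
We choose $C_0\ge8$, large enough to cover $n<n_0$ as well.

\emph{Discrete time.} Let $\lambda$ be a signed measure on $\Sigma$ of total mass $0$, with norm $\|\lambda\|_1=\sum_x|\lambda(x)|$. Then $\|\lambda P\|_1\le\|\lambda\|_1$, so $d$ is nonincreasing, and $\|\lambda P^\ell\|_1=\|\sum_x\lambda(x)(P^\ell_x-\mu_\Sigma)\|_1\le2d(\ell)\|\lambda\|_1$. Applying the latter repeatedly, starting from $\lambda=P_x^\ell-\mu_\Sigma$, gives $2d(j\ell)\le(2d(\ell))^j$, so $d(jt_{\mathrm{mix}})\le2^{-j}$. If $\ell\ge2C_0(1+c)n\log n\log r$, then $\lfloor\ell/t_{\mathrm{mix}}\rfloor\ge2(1+c)-1$, and $d(\ell)\le2^{-1-2c}\le\frac12e^{-c}$.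

\emph{Continuous time.} Let $N_t$ be Poisson with mean $t$. Since $H^x_t$ is the mixture of the laws $P^{N_t}_x$ and $d$ is nonincreasing, $\|H^x_t-\mu_\Sigma\|_{\mathrm{TV}}\le\mathbb P(N_t\le t/2)+d(\lceil t/2\rceil)$, and
\[
\mathbb P(N_t\le t/2)\le2^{t/2}\,\mathbb E[2^{-N_t}]=e^{-t(1-\log2)/2}\le e^{-t/8}.
\]
Let $t\ge4C_0(1+c)n\log n\log r$. Then $d(\lceil t/2\rceil)\le\frac12e^{-c}$. Also $n\log n\log r\ge2\log2\log3>1.5$ and $C_0\ge8$, so $t/8\ge6(1+c)$ and $e^{-t/8}\le\frac12e^{-c}$. The theorem holds with $A=4C_0$.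
\end{proof}

\section{The order $n\log(nr)$ for large $n$}\label{sec:sharp}

In Lemma~\ref{lem:finish} the middle term dominates, and it is a product $\log r\cdot\log n$ because $\rho$ has order $1/(n\log r)$. A rate larger by the factor $\log n$ would turn the product into a sum. Triples cannot give it, since a walk with $12$ moves loses at most $\log12$ of entropy from a point mass. We decompose $P$ differently. For fixed $x_{-u}$ let $K_u$ be the kernel $y\mapsto y\pm x_v$ on the $u$-fiber $\mathbb Z/r$, with $v\ne u$ and the sign uniform; then $P=\operatorname{Avg}_uK_u$. This walk has $2(n-1)$ moves. The characters $y\mapsto e^{2\pi i\xi y/r}$ are its eigenfunctions, with eigenvalues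
\[
\varphi^{(u)}_\xi(x)=\frac1{n-1}\sum_{v\ne u}\cos\frac{2\pi\xi x_v}r .
\]
Under $\mu$, for $\xi\ne0$, this is an average of $n-1$ independent terms of mean zero, so its variance is at most $\frac1{n-1}$. If all nontrivial eigenvalues are at most a negative power of $n$, then $K_u$ mixes on $\mathbb Z/r$ in about $\log r/\log n$ steps. The next lemma turns such a mixing time into a rate for the first step.

\begin{lemma}\label{lem:conv}
Let $K(y,y')=\nu(y'-y)$ with $\nu$ a symmetric probability measure on $\mathbb Z/r$, and suppose that the eigenvalues $\hat\nu(\xi)=\sum_z\nu(z)\cos(2\pi\xi z/r)$ satisfy $|\hat\nu(\xi)|^m\le\frac1{2r}$ for all $\xi\ne0$, where $m\ge1$ is an integer. Then $D_K(g)\ge\frac1{2m}\operatorname{Ent}(g)$ for all $g\ge0$.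
\end{lemma}

\begin{proof}
By Fourier inversion, $K^m(y,y')=\frac1r\sum_\xi\hat\nu(\xi)^me^{2\pi i\xi(y'-y)/r}\ge\frac1r(1-\frac{r-1}{2r})\ge\frac1{2r}$. So $K^m=\frac12\Pi+\frac12\tilde K$, where $\Pi$ is averaging over $\mathbb Z/r$ and $\tilde K=2K^m-\Pi$ is a symmetric Markov kernel. By (E1) and (E5), $\operatorname{Ent}(K^mg)\le\frac12\operatorname{Ent}(\Pi g)+\frac12\operatorname{Ent}(\tilde Kg)\le\frac12\operatorname{Ent}(g)$. Hence $\sum_{j<m}D_K(K^jg)=\operatorname{Ent}(g)-\operatorname{Ent}(K^mg)\ge\frac12\operatorname{Ent}(g)$.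

It remains to see that the first of these $m$ drops is the largest. Let $\tau_zh(y)=h(y+z)$. Translations commute with $K$ and preserve $\operatorname{Ent}$, so $D_K(\tau_zh)=D_K(h)$. Since $Kh=\sum_z\nu(z)\tau_zh$ and $D_K$ is convex by (E5), $D_K(Kh)\le D_K(h)$. Thus $D_K(K^jg)\le D_K(g)$ for all $j$.
\end{proof}

Fix $0<\delta\le1$ and put $\kappa=\frac\delta{4(1+\delta)}\le\frac18$. Call $x_{-u}$ \emph{good} if $|\varphi^{(u)}_\xi|\le n^{-\kappa}$ for all $\xi\ne0$. We must show that the chain produces good configurations before we know that it has mixed. The tool is Hoeffding's lemma: if a random variable $Z$ takes values in an interval of length $L$, then $\mathbb Ee^{\theta(Z-\mathbb EZ)}\le e^{\theta^2L^2/8}$ for all real $\theta$.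

\begin{lemma}\label{lem:good}
There is $n_1(\delta)\ge4001$ such that the following holds for $n\ge n_1(\delta)$ and $n\ge(\log r)^{1+\delta}$. Let $J=\lceil45n\log n\rceil$ and $\ell_2=J+\lceil80n\log(nr)\rceil$. For all $\ell\ge\ell_2$, $u\in[n]$ and $x\in\Sigma$, $\mathbb P_x\big((X_\ell)_{-u}\text{ is not good}\big)\le\frac1{100n}$.
\end{lemma}

\begin{proof}
Fix $\xi\ne0$ and let $\varphi=\frac1n\sum_v\cos\alpha_v=1-\frac sn$. From $n\varphi=(n-1)\varphi^{(u)}_\xi+\cos\alpha_u$ we get $|\varphi-\varphi^{(u)}_\xi|\le\frac2n\le\frac12n^{-\kappa}$, so it suffices to control the events $|\varphi|>\frac12n^{-\kappa}$.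

\emph{Drift.} Put $\bar a=s/n=1-\varphi$. Since $\frac{s^2}{n(n-1)}=\bar a^2+\frac{\bar a^2}{n-1}$, \eqref{eq:drift} reads $\mathbb E\Delta=\varphi(1-\varphi)+c_x$, where $c_x=\frac1{n-1}(\frac1n\sum_va_v^2-\bar a^2)$. The bracket is the variance of numbers in $[0,2]$, so $0\le c_x\le\frac1{n-1}$. As $\varphi'=\varphi-\Delta/n$,
\[
\mathbb E[\varphi'\,|\,x]=\varphi\Big(1-\frac{1-\varphi}n\Big)-\frac{c_x}n,\qquad|\varphi'-\varphi|\le\frac2n .
\]
So $\varphi$ is pulled toward $0$ unless it is close to $1$, which Lemma~\ref{lem:burn} excludes. Let $\lambda=1-\frac1{45n}$. If $\varphi\le\frac{44}{45}$, then $\frac1{45}\le1-\varphi\le2$, the factor $1-\frac{1-\varphi}n$ lies in $[0,\lambda]$, and $|\mathbb E[\varphi'|x]|\le\lambda|\varphi|+\frac2{n^2}$. Apply Hoeffding's lemma with $L=4/n$ and $\pm\theta$, and use $\cosh(y+\epsilon)\le e^\epsilon\cosh y$ for $\epsilon\ge0$: for $\theta>0$ and $\varphi\le\frac{44}{45}$,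
\begin{equation}\label{eq:cosh}
\mathbb E[\cosh(\theta\varphi')\,|\,x]\le e^{2\theta^2/n^2}\cosh(\theta\,\mathbb E[\varphi'|x])\le e^{(2\theta^2+2\theta)/n^2}\cosh(\lambda\theta\varphi).
\end{equation}

\emph{Iteration over the last $J$ steps.} Let $A_j$ be the event that $\varphi(X_i)\le\frac{44}{45}$ for all $i$ with $\ell-J\le i\le j$, and let $\theta_j=\lambda^{\ell-j}\theta$. By \eqref{eq:cosh} and $A_j\subset A_{j-1}$, for $\ell-J\le j<\ell$,
\[
\mathbb E[\cosh(\theta_{j+1}\varphi(X_{j+1}))1_{A_j}]\le e^{(2\theta_{j+1}^2+2\theta_{j+1})/n^2}\,\mathbb E[\cosh(\theta_j\varphi(X_j))1_{A_{j-1}}].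
\]
We have $\sum_{j\le\ell}\theta_j\le\frac\theta{1-\lambda}=45n\theta$, $\sum_{j\le\ell}\theta_j^2\le\frac{\theta^2}{1-\lambda}=45n\theta^2$, and $\theta_{\ell-J}\le e^{-J/45n}\theta\le\theta/n$. As $|\varphi|\le1$,
\[
\mathbb E[\cosh(\theta\varphi(X_\ell))1_{A_{\ell-1}}]\le e^{90(\theta^2+\theta)/n}\cosh(\theta/n).
\]
Take $\theta=n^{1-\kappa}/360$. Then $90\theta^2/n=n^{1-2\kappa}/1440$, $90\theta/n\le1$, $\theta/n\le1$, and $\theta\cdot\frac12n^{-\kappa}=n^{1-2\kappa}/720$. Since $\cosh y\ge\frac12e^{|y|}$ and $2e\cosh1<9$, Markov's inequality gives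
\[
\mathbb P\big(|\varphi(X_\ell)|>\tfrac12n^{-\kappa},\ A_{\ell-1}\big)\le9\,e^{-n^{1-2\kappa}/1440}.
\]
If $s>\frac{n-1}{44}$, then $1-\varphi>\frac{n-1}{44n}\ge\frac1{45}$. The $J$ times $i$ in the definition of $A_{\ell-1}$ satisfy $i\ge80n\log(nr)$, so Lemma~\ref{lem:burn} gives $\mathbb P(A_{\ell-1}^c)\le J\,[r^2n(nr)^{-10}+16n^{3/2}e^{-(n-1)/400}]$.

\emph{Union bound.} Summing over the fewer than $r$ values of $\xi$,
\[
n\,\mathbb P(\text{not good})\le9nr\,e^{-n^{1-2\kappa}/1440}+Jn^{-8}r^{-7}+16Jn^{5/2}r\,e^{-(n-1)/400}.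
\]
By hypothesis $r\le\exp(n^{1/(1+\delta)})$, and $\frac1{1+\delta}<\frac{2+\delta}{2(1+\delta)}=1-2\kappa<1$. So all three terms tend to $0$ as $n\to\infty$, uniformly in the admissible $r$.
\end{proof}

\begin{remark}
The hypothesis $n\ge(\log r)^{1+\delta}$ pays for the union bound over $\xi$, and some such hypothesis is forced by the method. If $r>8^{n-1}$, two of the $r$ points $(\xi x_v/r\bmod1)_{v\ne u}$ lie in the same cube of side $\frac18$, and their difference is a $\xi\ne0$ with $\varphi^{(u)}_\xi\ge\cos(\pi/4)$. Then no $x_{-u}$ is good once $n^{-\kappa}<\cos(\pi/4)$.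
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
\emph{First assertion.} Since $\log r>1$, the hypothesis for $\delta>1$ implies the hypothesis for $\delta=1$, so let $\delta\le1$. Only finitely many pairs $(n,r)$ satisfy $(\log r)^{1+\delta}\le n<n_1(\delta)$, and they are absorbed in $C_\delta$. Let $n\ge n_1(\delta)$ and $m=\lceil\frac{\log(2r)}{\kappa\log n}\rceil$, so that $n^{-\kappa m}\le\frac1{2r}$. The kernel $K_u$ stays inside $u$-fibers. By (E5), by Lemma~\ref{lem:conv} on the good fibers, and by nonnegativity of the drop on the others,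
\[
\mathcal E_\ell-\mathcal E_{\ell+1}\ge\operatorname{Avg}_uD_{K_u}(f_\ell)\ge\frac1{2m}\operatorname{Avg}_u\mathbb E\big[1_{\mathrm{good}}\operatorname{Ent}_u(f_\ell)\big].
\]
By (E2), $\operatorname{Ent}_u(f_\ell)$ is at most $\log r$ times the fiber mean of $f_\ell$, which is the density of $(X_\ell)_{-u}$. So for $\ell\ge\ell_2$ the fibers that are not good contribute at most $\frac{\log r}{100n}$ to $\mathbb E\operatorname{Ent}_u(f_\ell)$, by Lemma~\ref{lem:good}. With Lemma~\ref{lem:shearer},
\[
\mathcal E_\ell-\mathcal E_{\ell+1}\ge\frac1{2mn}\Big[\mathcal E_\ell-\frac{\log r}{100}\Big].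
\]
Lemma~\ref{lem:finish} applies with $\rho=\frac1{2mn}$ and $\ell_2$ in place of $\ell_1$. Here $\ell_2\le Cn\log(nr)$, the last term is at most $Cn\log r$, and since $\log(100n)\le2\log n$,
\[
\rho^{-1}\log(100n)\le4n\log n\Big(1+\frac{\log(2r)}{\kappa\log n}\Big)\le C_\delta\,n(\log n+\log r).
\]

\emph{Upper bounds.} For $n\ge(\log r)^2$ use the first assertion with $\delta=1$. For $n<(\log r)^2$ we have $\log n\le2\log\log r$, and Theorem~\ref{thm:upper} gives $t_{\mathrm{mix}}\le2C_0\,n\log r\log\log r$. For $n\le N$ it gives $t_{\mathrm{mix}}\le C_0\log N\cdot n\log r$.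

\emph{Lower bound.} If $nr^2\ge e^{20}$, Theorem~\ref{thm:lower} gives $t_{\mathrm{mix}}\ge n(\log(nr^2)-10)\ge\frac12n\log(nr^2)\ge\frac12n\log(nr)$. For the finitely many other pairs, $|\Sigma|\ge2$ gives $d(0)\ge\frac12$ and $t_{\mathrm{mix}}\ge1$, and these pairs are absorbed in $c_1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Kas}
Kassabov, \emph{Kazhdan constants for $SL_n(\mathbb Z)$}, Int. J. Algebra Comput. \textbf{15} (2005).

\bibitem{Lub}
Lubotzky, \emph{Discrete Groups, Expanding Graphs and Invariant Measures}.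

\bibitem{WGS}
\emph{Walks on generating sets of groups},
\texttt{http://firstlight.cn/upload/plusfile/20157/14/\allowbreak 2015714105647909.pdf}.

\end{thebibliography}
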